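# Spaces with very few operators and the subspace $c_0$

## 1. A fiber product over a common quotient

Scalars $\mathbb K$ are $\mathbb R$ or $\mathbb C$, an operator is a bounded linear operator, a subspace is a closed subspace, and $\mathbb N=\{1,2,\dots\}$. A space is *$c_0$-free* if no subspace of it is isomorphic to $c_0$. For sets of integers, $F<G$ means $\max F<\min G$, and sets are *successive* if $F_1<F_2<\cdots$.

Everything below turns on one construction. Let $Y$ be a subspace of a Banach space $Q$ and put $C=Q/Y$. Let $D$ be a second Banach space with an operator $q_D$ of $D$ onto the same space $C$, and let $N=\ker q_D$. The *fiber product* is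
$$X=\{(z,d)\in Q\oplus_\infty D:\ z+Y=q_D(d)\},\qquad \pi_Q(z,d)=z,\quad \pi_D(z,d)=d. \tag{1.1}$$
Both maps are onto. Given $z\in Q$, pick $d$ with $q_D(d)=z+Y$; given $d\in D$, pick $z$ in the coset $q_D(d)$. Their kernels are
$$\ker\pi_D=\{(y,0):y\in Y\},\qquad \ker\pi_Q=\{(0,d):d\in N\}, \tag{1.2}$$
isometric copies of $Y$ and of $N$. So $X$ contains $Y$ with quotient $D$, and contains $N$ with quotient $Q$. Two extreme cases: if $Y=Q$, then $C=0$, $N=D$ and $X=Y\oplus D$; if $Y=0$, then $X$ is the set of pairs $(q_D(d),d)$, a copy of $D$.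

What is it for?

**Definition.** A Banach space $X$ has *very few operators* if every operator $T:X\to X$ has the form $T=\lambda I+K$ with $\lambda$ a scalar and $K$ compact. In these notes spaces with very few operators are taken infinite-dimensional and separable.

The paper "Bourgain–Delbaen $L\infty$-spaces, the Scalar-plus-Compact property and Invariant Subspaces" states the conjecture that "for spaces $Y$ with separable dual, the only obstruction to embeddability in a space with very few operators is the existence of a subspace of $Y$ isomorphic to $c_0$." We prove that this is true.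

**Theorem 1.** Let $Y^*$ be separable. Then $Y$ embeds isomorphically into an infinite-dimensional separable Banach space with very few operators if and only if $Y$ is $c_0$-free.

**Theorem 2.** For a Banach space $Y$ the following are equivalent: (a) $Y^*$ is separable and $Y$ is $c_0$-free; (b) $Y$ embeds in a space with very few operators whose dual is separable.

Given a $c_0$-free $Y$ with separable dual, we choose $Q$ and $D$ so that the following hold.

* (A) Every operator from $Q$ into a $c_0$-free space is compact.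
* (B) $D$ is $c_0$-free.
* (C) $N$ carries a class of test sequences ("1-good sequences") such that every operator $N\to D$ acts on all of them, asymptotically, as one scalar $\lambda$ times the inclusion; and an operator on $N$ that sends every test sequence to a null sequence is compact, in a strong sense.
* (D) An operator $N\to X$ that moves the test sequences toward $Y$ in fact sends them to $0$.

An operator $T$ on $X$ is then taken apart as follows. By (C) applied to $\pi_DT|_N$ we find $\lambda$; by (D) and (C), $T|_N-\lambda I|_N$ is compact; it extends to a compact operator $\tilde K$ on $X$; finally $T-\lambda I-\tilde K$ vanishes on $N=\ker\pi_Q$, so it factors as $B\pi_Q$ with $B:Q\to X$, and $B$ is compact by (A), since (B) will make $X$ $c_0$-free.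

## 2. Small cases, the obstruction, and two choices of data that fail

If $Y$ is finite-dimensional it embeds in any infinite-dimensional space, for instance in the Argyros–Haydon space $\mathcal X_K$, a separable $\mathcal L_\infty$ space of Bourgain–Delbaen type with dual isomorphic to $\ell_1$ that has very few operators. Every separable super-reflexive space, in particular $\ell_2$, embeds in a Bourgain–Delbaen space $X(\Gamma)$ with very few operators; this too may be quoted. By Argyros–Haydon–Raikoftsalis there is a Bourgain–Delbaen space $X(\Gamma)$ that contains $\ell_1$ and has very few operators, but $\ell_1^*$ is not separable, so this lies outside Theorem 1. Our proof uses none of these results.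

The opposite case is $Y=c_0$. Sobczyk's theorem says that every copy of $c_0$ in a separable space is complemented.

**Proof of necessity in Theorem 1.** Suppose $c_0\hookrightarrow Y\subset X$ with $X$ separable. Compose a projection of $X$ onto the copy of $c_0$ with the projection of $c_0$ onto its even coordinates. This gives a projection $R$ on $X$ with infinite-dimensional range and infinite-dimensional kernel. Suppose $R=\lambda I+K$ with $K$ compact. Then $\lambda\neq0$, since $R$ is not compact. On $\ker R$ we have $\lambda x=-Kx$, so the identity of $\ker R$ is compact and $\ker R$ is finite-dimensional, a contradiction. $\square$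

For sufficiency, try the easiest data in (1.1). Suppose $Y$ and $N$ are infinite-dimensional.

*First choice: $Q=Y$.* Then $X=Y\oplus D$, and the projection onto $Y$ has infinite-dimensional range and kernel. The computation just made shows that $X$ does not have very few operators. So $Y$ has to be glued to $N$ through a nonzero $C$.

*Second choice: $Q=C(\Omega)$, $\Omega$ the Cantor set.* This is natural, because every separable $Y$ embeds in $C(\Omega)$. Try $Y\cong\ell_2$. Write $\Omega=\{-1,1\}^{\mathbb N}$ with coordinate functions $r_n$ and product probability measure $P$, and let $Bf=(\int fr_n\,dP)_n$. The $r_n$ are orthonormal, so Bessel's inequality gives $\|Bf\|_{\ell_2}\le\|f\|_\infty$. Also $Br_n=e_n$, so $B:C(\Omega)\to\ell_2$ is not compact. Let $T:X\to X$ be $B\pi_Q$ followed by $\ell_2\cong Y=\ker\pi_D\subset X$. It vanishes on $\ker\pi_Q\cong N$. If $T=\lambda I+K$, then $\lambda x=-Kx$ on an infinite-dimensional subspace, so $\lambda=0$ and $T$ is compact. But $\pi_Q$ is open, so $T(B_X)$ contains a multiple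 of the image of $B(B_{C(\Omega)})$, which is not relatively compact. So this $X$ fails, whatever $D$ is.

The failure is at requirement (A): an operator from $C(\Omega)$ into a $c_0$-free space is weakly compact, but it need not be compact. Separability of $Y^*$ was not used in this choice. In Section 6 it lets us approximate $Y$ inside $C(\Omega)$ by spaces $C(M)$ with $M$ *countable*, and for these (A) is true.

## 3. Textbook facts and a counting inequality

We use the following facts.

* (BP) Bessaga–Pełczyński: if $\inf\|z_k\|>0$ and $\sup\{\|\sum_{k\in F}\pm z_k\|:F\text{ finite}\}<\infty$, some subsequence of $(z_k)$ is equivalent to the unit vector basis of $c_0$.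
* Pełczyński: an operator on $C(K)$ that is not an isomorphism on any copy of $c_0$ is weakly compact.
* The Schur property: weakly convergent sequences in $\ell_1$ converge in norm. Hence, by Eberlein–Šmulian, weakly compact operators into $\ell_1$ are compact.
* Gantmacher and Schauder: $T$ is weakly compact (compact) if and only if $T^*$ is.
* Ramsey's theorem for pairs.
* If a subspace $W\subset V$ and $V/W$ have separable duals, so has $V$, because $V^*/W^\perp\cong W^*$ and $W^\perp\cong(V/W)^*$.

**(3.1)** *If $M$ is countable compact and $Z$ is $c_0$-free, every operator $T:C(M)\to Z$ is compact.* It fixes no copy of $c_0$, so it is weakly compact. Hence $T^*:Z^*\to C(M)^*=\ell_1(M)$ is weakly compact (all Radon measures on the countable space $M$ are atomic), so it is compact by Schur, and $T$ is compact. Since $c_0\cong c=C(\mathbb N\cup\{\infty\})$, operators from $c_0$ into $c_0$-free spaces are compact.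

**(3.2)** *Let $B_1<\dots<B_n$ be finite sets and $K_1<\dots<K_m$ sets of integers each meeting $\bigcup B_l$. Then $\sum_{u\le m}\#\{l:K_u\cap B_l\neq\emptyset\}\le n+m-1$.* Put $N_u=\{l:K_u\cap B_l\ne\emptyset\}$. An element of $K_u\cap B_{\max N_u}$ precedes an element of $K_{u+1}\cap B_{\min N_{u+1}}$, so $\max N_u\le\min N_{u+1}$. Hence the sets $N_u\setminus\{\max N_u\}$ ($u<m$) and $N_m$ are disjoint subsets of $\{1,\dots,n\}$, and we removed $m-1$ elements.

From now on, **fix $Y$ with $Y^*$ separable and $Y$ $c_0$-free.** Then $Y$ is separable.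

## 4. Schreier families and an ordinal attached to $Y$

Requirement (D) concerns operators that push test sequences into $Y$. Our defense is to give test sequences $c_0$-type upper estimates on so many finite sets that $Y$, being $c_0$-free, has no seminormalized sequence with such estimates. "So many" is measured by a countable ordinal.

**Definition.** Let $S_0=\{\emptyset\}\cup\{\{n\}:n\in\mathbb N\}$ and
$$S_{\beta+1}=\{\emptyset\}\cup\{F_1\cup\dots\cup F_s:\ F_1<\dots<F_s,\ \emptyset\ne F_i\in S_\beta,\ s\le\min F_1\}.$$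
For a countable limit ordinal $\beta$ fix $\beta_n\uparrow\beta$ strictly ($n\ge1$) and let $S_\beta=\{\emptyset\}\cup\bigcup_n\{F\in S_{\beta_n}:n\le\min F\}$. For a family $\mathcal G$ let $\mathcal G^{(n)}$ be the family of unions of at most $n$ successive members of $\mathcal G$.

For example $S_1$ consists of the sets with $|F|\le\min F$ (and $\emptyset$): $\{3,5,9\}\in S_1$, $\{2,3,4\}\notin S_1$. By induction all $S_\beta$ contain the singletons.

**Lemma 4.1.** For every $\beta<\omega_1$:

1. $S_\beta$ is hereditary (closed under subsets).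
2. $S_\beta$ is spreading: if $\{a_1<\dots<a_s\}\in S_\beta$, $b_1<\dots<b_s$ and $b_i\ge a_i$, then $\{b_1,\dots,b_s\}\in S_\beta$.
3. $S_\beta$ is compact: no infinite set has all its finite initial segments in $S_\beta$. If $\mathcal G$ is hereditary and compact, so is $\mathcal G^{(n)}$.
4. (Mono) For $\gamma<\beta$ there is $k$ such that every $F\in S_\gamma$ with $\min F\ge k$ is in $S_\beta$.
5. For every $k$, the tree of members of $S_\beta$ contained in $[k,\infty)$, ordered by end-extension, has rank at least $\beta$.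

Here, for a well-founded tree, $\rho(s)=\sup\{\rho(t)+1:t\text{ strictly extends }s\}$, and the rank of the tree is $\rho(\emptyset)$. A map $\phi$ between well-founded trees that preserves strict extension satisfies $\rho(s)\le\rho'(\phi(s))\le\rho'(\emptyset)$ by induction, so such a map does not decrease ranks.

*Proof.* (1), (2): In the successor step, pass to subsets or spread each piece $F_i$ and drop empty pieces; the first minimum does not decrease and the number of pieces does not increase. In the limit step the condition $n\le\min F$ is preserved for the same reason.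

(3) Let $\mathcal G$ be hereditary and compact; $\mathcal G^{(n)}$ is clearly hereditary. For compactness use induction on $n$; $n=1$ is the hypothesis. Let $A$ be infinite with all initial segments in $\mathcal G^{(n)}$. By heredity and compactness there is a largest initial segment $F$ of $A$ in $\mathcal G$, and it is finite. If an initial segment $H$ of $A$ is written as a union of at most $n$ successive members of $\mathcal G$, the first piece is an initial segment of $A$ in $\mathcal G$, so it lies in $F$. Hence $H\setminus F\in\mathcal G^{(n-1)}$. So all initial segments of $A\setminus F$ are in $\mathcal G^{(n-1)}$, a contradiction.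

Now induct on $\beta$; $S_0$ is compact. If all initial segments of $A$ are in $S_{\beta+1}$, they use at most $\min A$ pieces, so they are in $S_\beta^{(\min A)}$, which is compact: impossible. If $\beta$ is a limit and all are in $S_\beta$, then each is in some $S_{\beta_n}$ with $n\le\min A$. For one such $n$ infinitely many, hence by heredity all, are in $S_{\beta_n}$: impossible.

(4) Induct on $\beta$. If $\beta=\delta+1$, use $S_\delta\subset S_{\delta+1}$ together with the statement for $(\gamma,\delta)$ if $\gamma<\delta$. If $\beta$ is a limit, take $n$ with $\gamma<\beta_n$ and $k$ at least $n$ and at least the number for $(\gamma,\beta_n)$.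

(5) The tree is well-founded by (3). $\beta=0$ is trivial. For $\beta+1$, let $k'=\max(k,2)$. If $F\in S_\beta$ and $k'<F$, then $\{k'\}\cup F\in S_{\beta+1}$ (at most two pieces, and $2\le k'$). The map $F\mapsto\{k'\}\cup F$ preserves strict extension and sends $\emptyset$ to $\{k'\}$, so $\rho(\{k'\})\ge\beta$ and the rank is at least $\beta+1$. For limit $\beta$ the tree contains the members of $S_{\beta_n}$ in $[\max(k,n),\infty)$, so its rank is at least $\beta_n$ for all $n$. $\square$

**Lemma 4.2.** There is $1\le\alpha<\omega_1$ such that no sequence $(y_k)\subset Y$ satisfies $\inf\|y_k\|>0$ and $\sup\{\|\sum_{k\in F}\pm y_k\|:F\in S_\alpha\}<\infty$.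

For $Y=\ell_2$ one can take $\alpha=1$: averaging over signs, $\mathbb E\|\sum_F\pm y_k\|^2=\sum_F\|y_k\|^2\ge|F|\inf\|y_k\|^2$, and $F=\{s,\dots,2s-1\}\in S_1$ has $s$ elements.

*Proof.* Let $Y_0\subset Y$ be countable and dense. Let $\mathcal T_n$ be the tree of finite sequences $(d_1,\dots,d_s)$ in $Y_0$ with $\|d_i\|\ge1/n$ and $\|\sum_{i\in G}\pm d_i\|\le n$ for all $G\subset\{1,\dots,s\}$ and all signs. An infinite branch would give $c_0\subset Y$ by (BP), so $\mathcal T_n$ is well-founded. It is countable, so its rank is a countable ordinal. Take $\alpha\ge1$ countable and larger than all these ranks. Suppose $(y_k)$ is as in the statement. Choose $d_k\in Y_0$ with $\sum\|d_k-y_k\|\le1$ and $\inf\|d_k\|>0$. Since $S_\alpha$ is hereditary, for a suitable $n$ the map $F\mapsto(d_k)_{k\in F}$ sends $S_\alpha$ into $\mathcal T_n$; it preserves strict extension. By Lemma 4.1(5), $\alpha\le\operatorname{rank}\mathcal T_n<\alpha$, a contradiction. $\square$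

**Fix this $\alpha$ and put $\mathcal S=S_\alpha$.** By (Mono), applied to $1\le\alpha$, there is $k_0$ such that every $F$ with $\min F\ge k_0$ and $|F|\le\min F$ is in $\mathcal S$. The families $\mathcal S^{(n)}$ are hereditary and compact.

## 5. Averages built one step at a time

We shall build long sums of functionals in which each set of $\mathcal S$ carries little weight. The positions $p_t$ of the summands are not known in advance: they depend on vectors found along the way. So the weights must be prescribed online, step by step.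

**Definition.** A *rule* assigns to each finite sequence $p_1<\dots<p_{t-1}$ ($t\ge1$, $p_0:=0$) a weight $a_t\in(0,1]$ and an integer $L_t>p_{t-1}$, and decides whether a block of steps ends with step $t$. A *play* is a sequence $p_1<p_2<\cdots$ with $p_t\ge L_t$ for all $t$.

**Lemma 5.1.** There is a rule such that for every infinite play $\mathbb N$ splits into finite successive blocks $\tau_1<\tau_2<\cdots$ with

* (a) $\sum_{t\in\tau_l}a_t=1$;
* (b) $\{L_t:t\in\tau_l\}\in\mathcal S$;
* (c) $\sum_{p_t\in R}a_t\le2$ for all $R\in\mathcal S$.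

*Proof.* By induction we construct a rule for every $S_\beta$ in place of $\mathcal S$. In any play $L_t>p_{t-1}\ge L_{t-1}$, so the $L_t$ increase strictly.

**Step 1: start at $\beta=0$.** Take $a_t=1$, $L_t=p_{t-1}+1$, and let each block be a single step.

**Step 2: pass from $\beta$ to $\beta+1$ by averaging many blocks.** Let $W$ be a rule for $S_\beta$. At the beginning of block $l$ put $\Lambda_l=\max(1,\text{last element played})$ and $k_l=2^{l+2}\Lambda_l$. In block $l$ run $W$ afresh, its history being the elements played inside the block, until it completes $k_l$ of its own blocks. Take $a_t=a_t^W/k_l$ and $L_t=\max(L_t^W,k_l,p_{t-1}+1)$. Since $p_t\ge L_t^W$, the elements inside the block form a play for $W$, so the block is finite.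

(a) is clear. (b): since $L_t\ge L^W_t$ and both increase strictly, each $W$-block gives a member of $S_\beta$ by spreading; there are $k_l\le\min L_t$ of them, so the union is in $S_{\beta+1}$. (c): let $\emptyset\ne R\in S_{\beta+1}$; by heredity assume $R\subset\{p_t\}$, with $\min R$ played in block $l_0$. Block $l_0$ contributes at most $1$ by (a), and earlier blocks contribute nothing. For $l>l_0$, $R$ is a union of at most $\min R\le\Lambda_l$ members of $S_\beta$, and (c) for $W$ bounds the contribution of each to block $l$ by $2/k_l$. So block $l$ contributes at most $2\Lambda_l/k_l=2^{-l-1}$, and the total is at most $2$.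

**Step 3: limit $\beta$.** In block $l$, with $\Lambda=\Lambda_l$ as above, choose $k'$ by (Mono) such that members of $S_{\beta_n}$, $n\le\Lambda$, contained in $[k',\infty)$ are in $S_{\beta_\Lambda}$, and members of $S_{\beta_\Lambda+1}$ contained in $[k',\infty)$ are in $S_{\beta_{\Lambda+1}}$. Put $k=2^{l+2}$. Run the rule $W$ for $S_{\beta_\Lambda}$ afresh for $k$ blocks, with weights divided by $k$ and bounds $L_t=\max(L_t^W,k,k',\Lambda+1,p_{t-1}+1)$. Again the block is finite and (a) holds.

(b): the set of bounds is a union of $k$ successive members of $S_{\beta_\Lambda}$ with minimum at least $k$, so it is in $S_{\beta_\Lambda+1}$. It lies in $[k',\infty)$, so it is in $S_{\beta_{\Lambda+1}}$; its minimum is at least $\Lambda+1$, so it is in $S_\beta$. (c): let $\emptyset\neq R\subset\{p_t\}$, $R\in S_\beta$, with $\min R$ in block $l_0$. Block $l_0$ contributes at most $1$. For $l>l_0$: $R\in S_{\beta_n}$ for some $n\le\min R\le\Lambda_l$, and the part of $R$ in block $l$ lies in $[k',\infty)$, so it is in $S_{\beta_{\Lambda_l}}$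 and has weight at most $2/k=2^{-l-1}$. The total is at most $2$. $\square$

For $\beta=1$: block 1 has $k_1=8$, so eight steps of weight $1/8$ with $L_t\ge8$; block 2 has $k_2=16p_8$ steps of weight $1/(16p_8)$. A set $R\in S_1$ that starts in block 1 has at most $p_8$ elements, hence weight at most $1/16$ in block 2.

We record three consequences for the rule of Lemma 5.1.

**(5.1)** If $\sigma\subset\tau_l$ and $q_t\ge L_t$ ($t\in\sigma$) is strictly increasing in $t$, then $\{q_t:t\in\sigma\}\in\mathcal S$ (heredity and spreading). In particular $\{p_t:t\in\tau_l\}\in\mathcal S$.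

**(5.2)** (c) also holds for finite plays: extend by $p_t=L_t$.

**(5.3)** If each $p_t\ge L_t$ is chosen after $a_t,L_t$ are known, any prescribed number of blocks is completed after finitely many steps.

## 6. A space $Q\supset Y$ whose operators into $c_0$-free spaces are compact

Let $\varphi:\Omega\to(B_{Y^*},w^*)$ be a continuous surjection of the Cantor set, and let $i:Y\to C(\Omega)$, $(iy)(s)=\varphi(s)(y)$, an isometric embedding.

**Lemma 6.1.** For each $\varepsilon>0$ there is a subspace $F\subset C(\Omega)$ isometric to $C(M)$, $M\neq\emptyset$ countable compact metrizable, such that for every $y\in Y$ there is $v\in F$ with $\|iy-v\|\le2\varepsilon\|y\|$.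

If $Y=\mathbb K$, then $\varphi$ is norm continuous, $\Omega$ splits into finitely many clopen pieces on which $\varphi$ varies by at most $\varepsilon$, and $F$ consists of the functions constant on the pieces; $M$ is finite. In general we iterate transfinitely.

*Proof.* **Step 1: a derivation that exhausts $\Omega$.** Put $d(s,t)=\|\varphi(s)-\varphi(t)\|$. For closed $A\subset\Omega$ let $A'$ be $A$ minus all relatively open subsets of $A$ of $d$-diameter $\le\varepsilon$. Iterate: $A^{(0)}=A$, $A^{(\eta+1)}=(A^{(\eta)})'$, intersections at limits.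

If $A\neq\emptyset$, then $A'\ne A$. Indeed $Y^*$ is separable, so $\varphi(A)$ is covered by countably many closed norm balls of radius $\varepsilon/2$. These are $w^*$-closed, so their preimages in $A$ are closed, and by Baire one has nonempty interior in $A$; this interior has $d$-diameter $\le\varepsilon$. A decreasing transfinite sequence of closed subsets of $\Omega$ is stationary from some countable stage on; hence $\Omega^{(\zeta)}=\emptyset$ for some $\zeta<\omega_1$. If $C$ is clopen in $A$, then $C'=C\cap A'$: relatively open subsets of $C$ are relatively open in $A$, and intersecting with $C$ goes back. Inductively $C^{(\eta)}=C\cap A^{(\eta)}$.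

**Step 2: collapse $\Omega$ to a countable space.** *Claim: if $A^{(\zeta)}=\emptyset$, there is a continuous surjection $\chi:A\to M$ with $M$ countable compact metrizable and fibers of $d$-diameter $\le\varepsilon$.* We induct on the minimal such $\zeta$; let $A\ne\emptyset$. By compactness $\zeta$ is not a limit, so $\zeta=\eta+1$. Put $B=A^{(\eta)}\ne\emptyset$. Since $B'=\emptyset$, compactness and zero-dimensionality give a finite partition of $B$ into nonempty relatively clopen sets $B_i$ of $d$-diameter $\le\varepsilon$. Separate the disjoint compact sets $B_i$ by disjoint clopen subsets of $A$ and add the remainder of $A$ to one of these. This gives a clopen partition $(A_i)$ of $A$ with $A_i\cap B=B_i$. Write $A_i\setminus B_i$ as a countable disjoint union of nonempty clopen subsets $C_{i,n}$ of $A$. Then $C_{i,n}^{(\eta)}=C_{i,n}\cap B=\emptyset$, so by induction there are maps $\chi_{i,n}:C_{i,n}\to M_{i,n}$ as claimed. Let $M_i=\{b_i\}\cup\bigsqcup_nM_{i,n}$ be the one-point compactification, with $b_i$ isolated if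 there are finitely many $n$. It is countable, compact and metrizable. Map $B_i$ to $b_i$, use $\chi_{i,n}$ on $C_{i,n}$, and let $M=\bigsqcup_iM_i$. Continuity on the open sets $C_{i,n}$ is clear. At points of $B_i$: a compact subset of $\bigsqcup_nM_{i,n}$ meets finitely many $M_{i,n}$, so its preimage is closed in $A$; hence preimages of neighborhoods of $b_i$ are neighborhoods of $B_i$. The fibers are $B_i$ or fibers of some $\chi_{i,n}$.

**Step 3: approximate.** Apply the claim to $A=\Omega$ and let $F=\{f\circ\chi:f\in C(M)\}$, isometric to $C(M)$. Let $y\ne0$. For $m\in M$ choose $s_m\in\chi^{-1}(m)$. On $\chi^{-1}(m)$ we have $|iy(s)-iy(s_m)|\le\varepsilon\|y\|$. By compactness there is a neighborhood $U_m$ of $m$, clopen because $M$ is zero-dimensional, with $|iy(s)-iy(s_m)|<2\varepsilon\|y\|$ on $\chi^{-1}(U_m)$. A finite partition of $M$ into clopen sets, each contained in some $U_m$, gives a locally constant $f$ (with value $iy(s_m)$ on such a piece) with $\|iy-f\circ\chi\|\le2\varepsilon\|y\|$. $\square$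

**Proposition 6.2.** There is a separable $Q\supset Y$ with $Q^*$ separable such that every operator from $Q$ into a $c_0$-free space is compact.

*Proof.* **Step 1: glue $Y$ almost onto a $C(M_n)$.** Let $F_n\cong C(M_n)$ be given by Lemma 6.1 with $\varepsilon=4^{-n}$. On $Y\oplus F_n$ take the norm whose unit ball gauge is that of the convex hull of $B_Y$, $B_{F_n}$ and
$$\{(2\cdot4^{-n})^{-1}(y,-v):\ \|y\|\le1,\ \|iy-v\|\le2\cdot4^{-n}\}.$$
These sets are circled. The hull contains the unit ball of the $\ell_1$-sum and is bounded (in the last set $\|v\|\le2$), so we get an equivalent norm; call the space $U_n$. The map $\Psi_n(y,v)=iy+v$ has norm $\le1$ from $U_n$ to $C(\Omega)$, since it maps each of the three sets into the unit ball. Hence $\|(y,0)\|\ge\|iy\|=\|y\|$, and the reverse inequality is clear, so $Y\subset U_n$ isometrically. Put $R_n=U_n/Y\cong F_n$ and let $\bar\Psi_n:R_n\to C(\Omega)/iY$ be induced by $\Psi_n$; $\|\bar\Psi_n\|\le1$.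

**Step 2: assemble all $n$.** Put
$$Q=\Big\{(f,\rho)\in C(\Omega)\oplus_\infty\Big(\bigoplus R_n\Big)_{c_0}:\ f+iY=\sum_n2^{-n}\bar\Psi_n\rho_n\Big\},\qquad y\mapsto(iy,0).$$
The last map embeds $Y$ isometrically in $Q$. The map $(f,\rho)\mapsto\rho$ is onto $(\bigoplus R_n)_{c_0}$ (lift the right-hand side to some $f$) with kernel $Y$. The space $Q$ is separable. The dual $(\bigoplus R_n^*)_{\ell_1}$ is separable because $R_n^*\cong\ell_1(M_n)$; as $Y^*$ is separable, $Q^*$ is separable. Let
$$j_n:U_n\to Q,\qquad j_n(w)=\big(2^{-n}\Psi_nw,(0,\dots,0,w+Y,0,\dots)\big),$$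
with $w+Y$ in place $n$. Then $\|j_n\|\le1$ and $j_n(y,0)=2^{-n}y$.

**Step 3: an operator $T:Q\to Z$, $Z$ $c_0$-free, is compact on $Y$ and on each $U_n$.** The operator $v\mapsto Tj_n(0,v)$ on $F_n\cong C(M_n)$ is compact by (3.1). For $y\in B_Y$ pick $v\in F_n$ with $\|iy-v\|\le2\cdot4^{-n}$. Then
$$2^{-n}Ty=Tj_n(y,0)=Tj_n(0,v)+Tj_n(y,-v),\qquad\|v\|\le2,\quad\|(y,-v)\|_{U_n}\le2\cdot4^{-n}.$$
So $T(B_Y)$ lies within $2\|T\|2^{-n}$ of a relatively compact set, for every $n$. Hence $T|_Y$ is compact. Since $Tj_n(y,v)=2^{-n}Ty+Tj_n(0,v)$, every $Tj_n$ is compact.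

**Step 4: tails are uniformly small.** Let $\sigma_k=\sup\|T\sum_{n>k}j_n(w_n)\|$, the supremum over $w_n\in U_n$, $\|w_n\|\le2$, $w_n\to0$. (These series converge in $Q$: the first coordinates converge absolutely, the second in the $c_0$-sum.) The $\sigma_k$ decrease. If $\sigma_k\not\to0$, then by truncating series we get $\delta>0$, successive finite sets $G_1<G_2<\cdots$ and $X_i=\sum_{n\in G_i}j_n(w_n)$, $\|w_n\|\le2$, with $\|TX_i\|\ge\delta$. For finite $F$ the first coordinate of $\sum_{i\in F}\pm X_i$ has norm at most $\sum_n2^{-n}\cdot2=2$ and the second at most $2$. So $\|\sum_{F}\pm TX_i\|\le2\|T\|$, and (BP) gives $c_0\subset Z$, a contradiction.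

**Step 5: conclude.** Let $(f,\rho)\in B_Q$. Choose $w_n\in U_n$ lifting $\rho_n$ with $\|w_n\|\le2\|\rho_n\|\to0$. Then $\sum j_n(w_n)$ converges in $Q$, has norm $\le2$ and second coordinate $\rho$, so $(f,\rho)=y+\sum_nj_n(w_n)$ with $y\in3B_Y$. Hence for every $k$
$$T(B_Q)\subset T(3B_Y)+\sum_{n\le k}Tj_n(2B_{U_n})+\sigma_kB_Z,$$
and $T(B_Q)$ is relatively compact. $\square$

**Put $C:=Q/Y$**, a separable space, and fix finite-dimensional $C_0=\{0\}\subset C_1\subset C_2\subset\cdots$ with dense union in $C$.

## 7. Nodes and chains: the spaces $D$ and $N$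

We now build $D$ as a space of pairs (element of $C$, function on a countable set $\Gamma$). A vector is determined by finitely many coordinates, and every later coordinate is a prescribed linear function of earlier ones. The prescriptions are chosen so that operators into $D$ have few degrees of freedom.

### Parameters

Let $\varepsilon_j=\frac12-\frac1{j+3}$ ($j\ge1$), increasing to $\frac12$. Choose inductively integers $n_j,m_j$ with $\theta_j:=n_j/m_j\ge2$ such that
$$m_1\ge32,\qquad m_{j+1}\ge2^{j+20}n_j^3, \tag{7.1}$$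
$$2^jn_j^{\varepsilon_j}\le\theta_j\le n_j^{\varepsilon_{j+1}}/100. \tag{7.2}$$
This is possible. With $\eta_j=(\varepsilon_j+\varepsilon_{j+1})/2$ and $m_j=\lfloor n_j^{1-\eta_j}\rfloor$ we have $n_j^{\eta_j}\le\theta_j\le2n_j^{\eta_j}$, and $\varepsilon_j<\eta_j<\varepsilon_{j+1}$, so (7.1) and (7.2) hold once $n_j$ is large. The $n_j,m_j$ increase and $\theta_j\to\infty$. Consequences:
$$\theta_j\ge2^j\theta_{j-1}\quad(j\ge2),\qquad\text{since }\theta_{j-1}\le n_{j-1}^{\varepsilon_j}\le n_j^{\varepsilon_j}; \tag{7.3}$$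
$$m_h^{-\varepsilon}\theta_h^{1-\varepsilon}=\theta_hn_h^{-\varepsilon}\le\tfrac1{100}\qquad\text{for }\varepsilon\ge\varepsilon_{h+1}. \tag{7.4}$$
In particular $\theta_h\le2^{-j}\theta_j$ for $h<j$. Hölder's inequality, applied to $\mu_lk_l^\varepsilon=\mu_l^{1-\varepsilon}(\mu_lk_l)^\varepsilon$ with $0<\varepsilon<1$, gives: if $0\le\mu_l\le M$, $\sum\mu_l\le\Theta$, $k_l\ge0$, $\sum k_l\le k$, then
$$\sum\mu_lk_l^\varepsilon\le M^\varepsilon\Theta^{1-\varepsilon}k^\varepsilon. \tag{7.5}$$
For odd $J$ fix an integer $\varrho_J>J$ with $2^{\varrho_J}\ge\theta_J$.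

### Nodes

We define recursively disjoint finite sets $\Delta_n$ ($n\ge1$) of *nodes of rank $n$*. Put $\Gamma_n=\bigcup_{i\le n}\Delta_i$, $\Gamma_0=\emptyset$, $\Gamma=\bigcup\Gamma_n$, $V_n=C_n\oplus_\infty\ell_\infty(\Gamma_n)$, $V_0=\{0\}$. A node of rank $n$ is a tuple
$$\gamma=(n,j,\xi,\lambda,g).$$
Here $1\le j\le n$ is its *type*; the *predecessor* $\xi$ is either $\varnothing$ or a node in $\Gamma_{n-1}$ of the same type $j$; $\lambda\in\{t2^{-n}:0\le t\le2^n\}$; and $g\in V_{n-1}^*$, $\|g\|\le1$.

Simultaneously we define an injective *coding* $\sigma$ from $\{\varnothing_J:J\text{ odd}\}\cup\{\text{nodes of odd type}\}$ into the even positive integers, with $\sigma(\varnothing_J)\ge\varrho_J$, and $\sigma(\gamma)\ge\varrho_J$ if $\gamma$ has odd type $J$. For instance the $\varnothing_J$ use multiples of $4$, and each new node of odd type receives, as soon as $\Delta_n$ is defined, a fresh number that is $2$ modulo $4$.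

**Extension.** Given $v\in V_m$, extend it to $\Gamma$ recursively: for $\gamma=(n,j,\xi,\lambda,g)\in\Delta_n$, $n>m$,
$$v(\gamma)=v(\xi)+\lambda\,g(v|_{V_{n-1}}),\qquad v(\varnothing):=0, \tag{7.6}$$
where $v|_{V_{n-1}}$ is the pair of the $C$-coordinate of $v$ (in $C_m\subset C_{n-1}$) and the values already defined on $\Gamma_{n-1}$. Let $i_m:V_m\to C\oplus\mathbb K^\Gamma$ be this linear extension and $E_m=i_m(V_m)$. Then $E_0=\{0\}$ and $E_m\subset E_{m+1}$. For $v\in E_m$ and $m\le n-1$ we write $g(v)$ for $g(v|_{V_{n-1}})$.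

**Chains.** For a node $\gamma$ let $\operatorname{anc}(\gamma)=(\xi_1,\dots,\xi_a=\gamma)$ consist of $\gamma$ and its iterated predecessors in increasing order of rank; $p_1<\dots<p_a$ are their ranks, $\lambda_r,g_r$ their data; $p_0=0$, $\xi_0=\varnothing$. All members of a chain have the same type.

**Definition.** $\Delta_n$ consists of all tuples $\gamma=(n,j,\xi,\lambda,g)$ as above that satisfy:

* $g$ vanishes on $E_{\operatorname{rank}\xi}$ ($\operatorname{rank}\varnothing=0$);
* if $j$ is even: $g\in G_n$, where $G_n\subset B_{V_{n-1}^*}$ is a fixed finite set containing $0$ and, for each $s\le n-1$, a $2^{-n}$-net of $\{g\in B_{V_{n-1}^*}:g|_{E_s}=0\}$ consisting of elements of this set;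
* if $j$ is odd: $g=e_\eta^*$, evaluation at some $\eta\in\Gamma_{n-1}$ of type $\sigma(\xi)$ (type $\sigma(\varnothing_j)$ if $\xi=\varnothing$);
* (C1) $\sum_{r\in R}\lambda_r\le2/m_j$ whenever $\{p_r:r\in R\}\in\mathcal S$;
* (C2) $\sum_r\lambda_r\le\theta_j$;
* (C3) $\{p_1,\dots,p_a\}\in\mathcal S^{(n_j)}$.

The restriction of $E_s$ to $V_{n-1}$, $s\le n-1$, is determined by $\Gamma_{n-1}$, so there is no circularity; and $\Delta_n$ is finite. For example $(n,2,\varnothing,0,0)$ is a node for every $n\ge2$. Since singletons are in $\mathcal S$, (C1) gives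
$$\lambda_r\le2/m_j\le\tfrac1{16}. \tag{7.7}$$

The roles are as follows. (C1) makes test sequences behave like $c_0$ on sets in $\mathcal S$. (C2) caps the total size of a chain functional. (C3) makes chains of a given type sparse. Even nodes have nearly free $g$'s; odd nodes must follow the code, which will defeat non-scalar operators.

### What a chain sees

**(7.8)** *Let $v\in E_q$ and $q<p_r$. Then $v(\gamma)=v(\xi_r)=v(\xi_{r-1})+\lambda_rg_r(v)$.* The second equality is (7.6). For $r'>r$, $g_{r'}$ vanishes on $E_{p_{r'-1}}\supset E_{p_r}\supset E_q$, so $v(\xi_{r'})=v(\xi_{r'-1})$, and the first equality follows. If $p_{r-1}\le q<p_r$, only the term $\lambda_rg_r$ contributes beyond the coordinates of rank at most $q$.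

**(7.9)** *If $g_1$ vanishes on $E_s$ and $s<p_1$, then $e_\gamma^*$ vanishes on $E_s$.* Take $r=1$ in (7.8).

**(7.10)** *$\|i_m\|\le2$.* Let $v=i_m(v_0)$. We show $|v(\gamma)|\le2\|v_0\|$ by induction on $\operatorname{rank}\gamma>m$. Let $r$ satisfy $p_{r-1}\le m<p_r$. By (7.8) and (7.7), $|v(\gamma)|\le|v(\xi_{r-1})|+\lambda_r\|v|_{V_{p_r-1}}\|\le\|v_0\|+\frac1{16}\cdot2\|v_0\|\le2\|v_0\|$, since $\xi_{r-1}\in\Gamma_m\cup\{\varnothing\}$ and all nodes of rank at most $p_r-1<\operatorname{rank}\gamma$ are covered by induction.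

### The spaces

Let $D=\overline{\bigcup E_n}\subset C\oplus_\infty\ell_\infty(\Gamma)$, $N_n=i_n(0\oplus\ell_\infty(\Gamma_n))$, $N=\overline{\bigcup N_n}\subset D$. Both are separable. For $x\in N$, $\|x\|=\sup_\gamma|x(\gamma)|$. The maps $P_nx=i_n(0,x|_{\Gamma_n})$ are finite-rank projections on $N$ with $\|P_n\|\le2$, $P_nP_{n'}=P_{\min(n,n')}$ (an element of $N_n$ is determined by its restriction to $\Gamma_n$, and $N_n\subset N_{n'}$ for $n\le n'$), and $P_nx\to x$.

Let $q_D:D\to C$, $(c,u)\mapsto c$. *It is onto*: each $c\in\bigcup C_n$ has the preimage $i_n(c,0)$ of norm at most $2\|c\|$; such $c$ are dense, so the usual successive approximation shows that $q_D$ is onto. *Its kernel is $N$*: if $i_{n_k}(c_k,v_k)\to(0,u)$, then $c_k\to0$, so $i_{n_k}(c_k,0)\to0$ and $i_{n_k}(0,v_k)\to(0,u)$; the other inclusion is clear. *$N$ is infinite-dimensional*, since $\Gamma$ is infinite and restrictions of $N$ to $\Gamma_n$ are arbitrary.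

So $Y\subset Q$ and $q_D:D\to C=Q/Y$ are data for the fiber product (1.1).

## 8. Good sequences and their upper estimates

**Definition.** Let $\kappa\in\mathbb N$. A sequence $(x_k)\subset N$ is *$\kappa$-good* if there are integers
$$0\le\mathrm{lo}(1)<\mathrm{hi}(1)\le\mathrm{lo}(2)<\mathrm{hi}(2)\le\cdots$$
and $u_k\in\ell_\infty(\Gamma_{\mathrm{hi}(k)})$, $|u_k|\le1$, $\operatorname{supp}u_k\subset\Gamma_{\mathrm{hi}(k)}\setminus\Gamma_{\mathrm{lo}(k)}$, with $x_k=i_{\mathrm{hi}(k)}(0,u_k)$, such that each $\operatorname{anc}(\gamma)$ meets $\operatorname{supp}u_k$ for at most $\kappa$ indices $k$.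

Then $\|u_k\|\le\|x_k\|\le2\|u_k\|$, $x_k$ vanishes on $\Gamma_{\mathrm{lo}(k)}$, and $\mathrm{hi}(k)\ge k$. Subsequences of $\kappa$-good sequences are $\kappa$-good. Example: let $\gamma_k=(k+1,2,\varnothing,0,0)$, $u_k=1_{\gamma_k}$, $\mathrm{lo}(k)=k$, $\mathrm{hi}(k)=k+1$. A chain has only one initial node, so it contains at most one $\gamma_k$, and the sequence is $1$-good.

**Basic inequality.** For a node $\gamma$ with chain data as in Section 7 and finitely many nonzero scalars $c_k$, put $I_r=\{k:p_{r-1}\le\mathrm{hi}(k)<p_r\}$; these are successive intervals. Then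
$$\Big|\sum_kc_kx_k(\gamma)\Big|\le\kappa\max|c_k|+\sum_r\lambda_r\Big|g_r\Big(\sum_{k\in I_r}c_kx_k\Big)\Big|. \tag{8.1}$$
Indeed for $k\in I_r$, (7.8) gives $x_k(\gamma)=u_k(\xi_{r-1})+\lambda_rg_r(x_k)$ (with $u_k(\varnothing)=0$); and if $\mathrm{hi}(k)\ge p_a$, then $x_k(\gamma)=u_k(\gamma)$. The $u_k$-terms are values at members of $\operatorname{anc}(\gamma)$, so at most $\kappa$ of them are nonzero. Note also that $|g_r(x)|\le\|x\|$ for $x\in\bigcup_{q<p_r}N_q$.

**Definition.** A finite index set $A$ is *small* if $\{\mathrm{hi}(k):k\in A,\,k\text{ odd}\}\in\mathcal S$ and $\{\mathrm{hi}(k):k\in A,\,k\text{ even}\}\in\mathcal S$. Subsets of small sets are small.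

Odd and even indices are separated because later we pair $x_{2i-1}$ with $x_{2i}$. For a chain of type $h$:

**(8.2)** *If $A$ is small and to each $r\in R$ is assigned $k_r\in A\cap I_r$, then $\lambda(R):=\sum_{r\in R}\lambda_r\le4/m_h$.* We have $p_r>\mathrm{hi}(k_r)$ and the $k_r$ increase strictly with $r$, so $\{p_r:r\in R,\,k_r\text{ odd}\}\in\mathcal S$ by heredity and spreading, and likewise for even $k_r$. Apply (C1) to each.

**Lemma 8.1.** If $F$ is small and $|c_k|\le1$, then $\|\sum_{k\in F}c_kx_k\|\le2\kappa$. Consequently $(x_k)$ is weakly null in $N$.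

*Proof.* Let $\beta<\infty$ be the supremum of these norms over all subsets of $F$ and all such $c$. By (8.1) and (8.2), $\beta\le\kappa+(4/m_h)\beta\le\kappa+\beta/4$ (type $h$ varying with $\gamma$), so $\beta\le2\kappa$. If $f\in N^*$ and $|f(x_k)|\ge\delta>0$ for infinitely many $k$, take $s$ such indices, all at least $\max(k_0,s)$, to form $F$. As $\mathrm{hi}(k)\ge k$, the choice of $k_0$ shows that $F$ is small. Suitable unimodular $c_k$ give $s\delta\le2\kappa\|f\|$ for every $s$, a contradiction. $\square$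

**Lemma 8.2.** If $A=A_1\cup\dots\cup A_n$ with $A_1<\dots<A_n$ nonempty small sets, $1\le n\le n_j$ and $|c_k|\le1$, then $\|\sum_Ac_kx_k\|\le\kappa\Phi(n)$, where $\Phi(n)=2n^{\varepsilon_j}+64n/m_j$.

*Proof.* **Step 1: set up a self-improving bound.** Let $B(n)$ be the supremum of these norms for given $n$; $B(n)\le2\kappa n$ by Lemma 8.1. Let $q=\max_{n\le n_j}B(n)/(\kappa\Phi(n))$ and $q'=\max(q,1)$.

Take a node with chain of type $h$. Let $R=\{r:I_r\cap A\ne\emptyset\}$, $R_l=\{r\in R:\min(I_r\cap A)\in A_l\}$, $\mu_l=\lambda(R_l)$. By (8.2), $\mu_l\le4/m_h$, and $\sum\mu_l\le\theta_h$ by (C2). If $r\in R_l$ is not $\max R_l$, then $I_r\cap A\subset A_l$, since it lies between two elements of $A_l$. Let $k_l$ be the number of sets $A_{l'}$ met by $I_{\max R_l}$ ($k_l=0$ if $R_l=\emptyset$). By (3.2), $\sum k_l\le2n$. As $\Phi$ is increasing, each $r\in R_l$ contributes at most $\lambda_rq'\kappa\Phi(k_l)$ to (8.1), so (8.1) is at most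
$$\kappa+q'\kappa\sum_l\mu_l\Phi(k_l).$$

**Step 2: bound the sum by $\Phi(n)/2$, according to the type.** Write $\varepsilon=\varepsilon_j$.

* $h<j$: $\varepsilon\ge\varepsilon_{h+1}$, so (7.5) and (7.4) give $\sum\mu_lk_l^\varepsilon\le8^\varepsilon\frac1{100}n^\varepsilon\le0.03n^\varepsilon$. Also $\sum\mu_lk_l\le8n/m_h\le n/4$. So $\sum\mu_l\Phi(k_l)\le0.06n^\varepsilon+\frac{64}{m_j}\cdot\frac n4\le\Phi(n)/4$.
* $h=j$: $\sum\mu_l\Phi(k_l)\le\frac4{m_j}\big(4n+\frac{128n}{m_j}\big)\le\frac{32n}{m_j}\le\Phi(n)/2$, as $m_j\ge32$.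
* $h>j$: $\Phi(k)\le4k$, so $\sum\mu_l\Phi(k_l)\le\frac4{m_h}\cdot8n\le\frac{32n_j}{m_{j+1}}\le\frac12\le\Phi(n)/4$, as $\Phi\ge2$.

**Step 3: conclude.** Since $\kappa\le\kappa\Phi(n)/2$, $B(n)\le\kappa\Phi(n)(\frac12+\frac{q'}2)$. Hence $q\le\frac12+\frac{q'}2$, which forces $q\le1$. $\square$

## 9. Detecting compact operators with good sequences

Good sequences are useful only if there are enough of them. The next lemma extracts one from arbitrary bounded-below data; here the sparsity condition (C3) is used.

**Lemma 9.1 (extraction).** Let $b_k\in\ell_1(\Gamma_{\mathrm{hi}(k)}\setminus\Gamma_{\mathrm{lo}(k)})$ with $\mathrm{lo}(k)<\mathrm{hi}(k)\le\mathrm{lo}(k+1)$ and $0<\delta\le\|b_k\|\le c$. After passing to a subsequence there are $u_k$ defining a $1$-good sequence (with these $\mathrm{lo}(k),\mathrm{hi}(k)$) and $\delta'>0$ with $\sum_\gamma b_k(\gamma)u_k(\gamma)\ge\delta'$ for all $k$.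

*Proof.* Let $b_k^h$ be the restriction of $b_k$ to nodes of type $h$.

**Step 1: the case where the types escape to infinity.** Suppose $\|b_k^h\|\to0$ for every $h$. Pass to a subsequence and choose $0=H_0<H_1<\cdots$ such that all types in $\operatorname{supp}b_k$ are $\le H_k$ and the part of $b_k$ of types $\le H_{k-1}$ has norm $\le\delta/2$. Let $u_k$ be the conjugate sign of $b_k$ on the nodes of $\operatorname{supp}b_k$ with type in $(H_{k-1},H_k]$, and $0$ elsewhere. A chain has one type, so it meets at most one $\operatorname{supp}u_k$. And $\sum b_ku_k\ge\delta/2$.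

**Step 2: otherwise, bound how often supports lie on common chains.** Fix $h$, $\delta''>0$ and a subsequence with $\|b_k^h\|\ge\delta''$. For $i<j$ let
$$\operatorname{mass}_{ij}=|b_j^h|\{\gamma:\operatorname{anc}(\gamma)\cap\operatorname{supp}b_i^h\neq\emptyset\}.$$
*Claim: for every $\epsilon>0$ no infinite $L$ has $\operatorname{mass}_{ij}\ge\epsilon$ for all $i<j$ in $L$.* Given such $L$, for $j\in L$ and $\gamma\in\operatorname{supp}b_j^h$ let $K_j(\gamma)=\{i\in L:i<j,\ \operatorname{anc}(\gamma)\cap\operatorname{supp}b_i^h\ne\emptyset\}$. Push the measure $|b_j^h|$ forward under $K_j$ to the compact space $2^L$; total masses are at most $c$, so there is a $w^*$-cluster point $\nu$. The sets $\{K\ni i\}$ are clopen, so $\nu\{K\ni i\}\ge\epsilon$ for all $i\in L$; and $\nu$ is concentrated on the closure of the set of all $K_j(\gamma)$.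

Every $K$ in this closure is finite. Suppose $K$ is infinite. For each finite initial segment $F$ of $K$ some $K_j(\gamma)$ contains $F$, so there is a chain of type $h$ whose rank set meets $(\mathrm{lo}(i),\mathrm{hi}(i)]$ for all $i\in F$. By (C3) and heredity there are $p_i\in(\mathrm{lo}(i),\mathrm{hi}(i)]$ ($i\in F$) with $\{p_i\}_{i\in F}\in\mathcal S^{(n_h)}$. There are finitely many choices for each $p_i$, and the property passes to initial segments, so König's lemma gives an infinite $\{p_i\}_{i\in K}$ with all initial segments in $\mathcal S^{(n_h)}$. This contradicts compactness of $\mathcal S^{(n_h)}$.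

So $1_{\{K\ni i\}}\to0$ $\nu$-almost everywhere as $i\to\infty$ in $L$, hence $\nu\{K\ni i\}\to0$ by dominated convergence, a contradiction.

**Step 3: thin out and delete.** By the claim and Ramsey's theorem, every infinite set contains, for each $\epsilon>0$, an infinite subset on whose pairs $\operatorname{mass}<\epsilon$. A diagonal argument gives a subsequence, relabeled, with $\operatorname{mass}_{ij}\le\delta''2^{-i-2}$ for $i<j$. Let $u_j$ be the conjugate sign of $b_j^h$ on $\operatorname{supp}b_j^h$ minus the nodes having a chain member in some $\operatorname{supp}b_i^h$, $i<j$, and $0$ elsewhere. Then $\sum b_ju_j\ge\delta''-\sum_{i<j}\delta''2^{-i-2}\ge\delta''/2$. If $\operatorname{anc}(\gamma)$ contained $\xi\in\operatorname{supp}u_i$ and $\xi'\in\operatorname{supp}u_j$, $i<j$, then $\operatorname{rank}\xi\le\mathrm{hi}(i)\le\mathrm{lo}(j)<\operatorname{rank}\xi'$, so $\xi\in\operatorname{anc}(\xi')$, which was excluded. So the sequence is $1$-good. $\square$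

**Lemma 9.2 (detection).** If $S:N\to W$ is an operator with $Sx_k\to0$ for every $1$-good $(x_k)$, then $\|S(I-P_n)\|\to0$; in particular $S$ is compact.

*Proof.* For $m>n$, $I-P_m=(I-P_n)(I-P_m)$, so $\|S(I-P_m)\|\le3\|S(I-P_n)\|$. Hence, if the conclusion fails, there is $\delta>0$ with $\|S(I-P_n)\|>\delta$ for all $n$. Put $\mathrm{lo}(1)=1$. Given $\mathrm{lo}(k)$, choose by density $\mathrm{hi}(k)>\mathrm{lo}(k)$ and $x\in N_{\mathrm{hi}(k)}$, $\|x\|\le1$, with $\|S(I-P_{\mathrm{lo}(k)})x\|\ge\delta$. Put $x_k'=(I-P_{\mathrm{lo}(k)})x$ and $\mathrm{lo}(k+1)=\mathrm{hi}(k)$. Then $x'_k=i_{\mathrm{hi}(k)}(0,u'_k)$ with $\operatorname{supp}u_k'\subset\Gamma_{\mathrm{hi}(k)}\setminus\Gamma_{\mathrm{lo}(k)}$ and $\|u_k'\|\le\|x_k'\|\le3$. Choose $w_k^*\in B_{W^*}$ with $w_k^*(Sx_k')=\|Sx_k'\|$ and put $b_k(\gamma)=w_k^*(S\,i_{\mathrm{hi}(k)}(0,1_\gamma))$ on $\Gamma_{\mathrm{hi}(k)}\setminus\Gamma_{\mathrm{lo}(k)}$. Then $\sum b_ku_k'\ge\delta$, so $\|b_k\|_1\ge\delta/3$; and $\|b_k\|_1\le2\|S\|$ because $\|i_{\mathrm{hi}(k)}\|\le2$.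 Lemma 9.1 yields a $1$-good sequence $x_k=i_{\mathrm{hi}(k)}(0,u_k)$ (along a subsequence) with $\|Sx_k\|\ge|w_k^*(Sx_k)|=|\sum b_ku_k|\ge\delta'$, a contradiction. Finally $S=\lim SP_n$ is a norm limit of finite-rank operators. $\square$

**Corollary 9.3.** $N^*$ is separable.

*Proof.* Let $f\in N^*$. By Lemma 8.1, $f(x_k)\to0$ for every $1$-good sequence, so $\|f-fP_n\|\to0$ by Lemma 9.2. The functionals $fP_n$ lie in the finite-dimensional spaces $P_n^*N^*$. $\square$

## 10. Even nodes, and why $D$ is $c_0$-free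

We now produce lower estimates. If vectors $v_i\in D$ can be separated from $E_s$ and from vectors $y_i$, a single even node sees a long sum of the $v_i$ with size about $\theta_j$, while it almost does not see the $y_i$.

**Definition.** Given a $\kappa$-good $(x_k)$, *units* are either $y_i=x_i$ for all $i$ ($U_i=\{i\}$) or $y_i=x_{2i-1}+x_{2i}$ for all $i$ ($U_i=\{2i-1,2i\}$). Then $\|y_i\|\le4$. We also allow the trivial case $y_i=0$, $U_i=\emptyset$. A subsequence of units is, after relabeling consecutively the $x_k$ that occur in it, again a sequence of units of a $\kappa$-good sequence.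

**Lemma 10.1.** Let $(v_i)\subset D$ be weakly null, $(y_i)$ units, $0<\delta\le1$. Suppose that for each $s$, for all large $i$ there is $f\in B_{D^*}$ with $f|_{E_s}=0$, $f(y_i)=0$, $\operatorname{Re}f(v_i)\ge2\delta$. Then for every even $j$, every $s\ge j$ and every $L$ there are $i_1<\dots<i_a$, a partition of $\{1,\dots,a\}$ into $n_j$ successive blocks $\tau_l$, and a node $\eta$ of type $j$ such that:

* (i) $e_\eta^*|_{E_s}=0$;
* (ii) $\operatorname{Re}\sum_tv_{i_t}(\eta)\ge\delta\theta_j/2$;
* (iii) $|\sum_ty_{i_t}(\eta)|\le\theta_j2^{-s}$;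
* (iv) $\sum_t|v_{i_t}(\xi)|\le\delta2^{-s-5}$ for $\xi\in\Gamma_s$;
* (v) $\mathrm{lo}(k)\ge\max(s,L)$ for $k\in U_{i_t}$, and each $A_l:=\bigcup_{t\in\tau_l}U_{i_t}$ is small.

*Proof.* **Step 1: build the chain by playing the rule.** Run the rule of Lemma 5.1 for $n_j$ blocks. At step $t$, given $p_1<\dots<p_{t-1}$ and $a_t,L_t$, put $s_t=\max(s,p_{t-1})$. Choose $i_t>i_{t-1}$ so large that $\mathrm{lo}(k)\ge\max(L,L_t,s_t)$ on $U_{i_t}$; that $|v_{i_t}|\le\delta2^{-s-t-5}$ on the finite set $\Gamma_{s_t}$ (possible as $v_i\to0$ weakly); and that there is $f_t$ as in the hypothesis for $s_t$ and $i_t$. Choose $q_t$ and $w_t\in E_{q_t}$ with $\|w_t-v_{i_t}\|\le\delta2^{-s-t-5}$. Then choose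
$$p_t>\max\big(q_t,\ s+t,\ s_t,\ L_t,\ \mathrm{hi}(k)\ (k\in U_{i_t})\big)\quad\text{with}\quad2^{-p_t}\|w_t\|\le\delta/16.$$
The functional $\frac12f_t\circ i_{p_t-1}$ lies in $B_{V_{p_t-1}^*}$ by (7.10), and it vanishes on $E_{s_t}$ because $s_t\le p_t-1$. Choose $g_t\in G_{p_t}$, $g_t|_{E_{s_t}}=0$, within $2^{-p_t}$ of it. Since $y_{i_t},w_t\in E_{p_t-1}$,
$$|g_t(y_{i_t})|\le4\cdot2^{-p_t},\qquad\operatorname{Re}g_t(w_t)\ge\tfrac12\big(2\delta-\tfrac\delta{32}\big)-\tfrac\delta{16}\ge\tfrac{7\delta}8. \tag{10.1}$$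
Let $\lambda_t=2^{-p_t}\lfloor2^{p_t}a_t/m_j\rfloor$ and $\xi_t=(p_t,j,\xi_{t-1},\lambda_t,g_t)$, $\xi_0=\varnothing$.

**Step 2: these tuples are nodes.** We have $j\le s<p_t$; $g_t$ vanishes on $E_{p_{t-1}}\subset E_{s_t}$; $\lambda_t\le a_t/m_j$. So (C1) follows from Lemma 5.1(c) and (5.2); (C2) from (a), since $n_j$ blocks have total weight $n_j$; (C3) from (5.1). Let $a$ be the last step, which exists by (5.3), and $\eta=\xi_a$.

**Step 3: check (i)–(v).** (i) is (7.9), as $s_1\ge s$ and $s<p_1$. (iv) holds since $\Gamma_s\subset\Gamma_{s_t}$ and $\sum_t2^{-s-t-5}\le2^{-s-5}$. (v): $\mathrm{hi}(k)>\mathrm{lo}(k)\ge L_t$ for $k\in U_{i_t}$, and $U_{i_t}$ has at most one odd and at most one even element; apply (5.1) to the odd and to the even elements.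

(iii): for $k\in U_{i_t}$ we have $p_{t-1}\le\mathrm{lo}(k)<\mathrm{hi}(k)<p_t$, so by (7.8) $x_k(\eta)=u_k(\xi_{t-1})+\lambda_tg_t(x_k)=\lambda_tg_t(x_k)$. Thus $|\sum y_{i_t}(\eta)|\le\sum_t\lambda_t\cdot4\cdot2^{-p_t}\le2^{-s}\le\theta_j2^{-s}$, as $\lambda_t\le\frac1{16}$ and $p_t>s+t$.

(ii): by (7.8), $w_t(\eta)=w_t(\xi_{t-1})+\lambda_tg_t(w_t)$, and $|w_t(\xi_{t-1})|\le\delta2^{-s-t-4}$ as $\xi_{t-1}\in\Gamma_{s_t}$ or $\xi_{t-1}=\varnothing$. So $\operatorname{Re}v_{i_t}(\eta)\ge\frac{7\delta}8\lambda_t-\delta2^{-s-t-3}$. Since $s\ge j\ge2$, $\sum\lambda_t\ge\theta_j-\sum2^{-p_t}\ge\theta_j-\frac14$ and $\sum_t2^{-s-t-3}\le\frac1{32}$. The sum is at least $\delta\big(\frac78\theta_j-\frac7{32}-\frac1{32}\big)\ge\delta\theta_j/2$, as $\theta_j\ge2$. $\square$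

**Lemma 10.2.** $D$ is $c_0$-free.

*Proof.* Let $(w_i)\subset D$ be equivalent to the $c_0$-basis, $\|w_i\|\ge1$, $\|\sum_Fw_i\|\le K$ for finite $F$. Suppose that for some $s$ and infinitely many $i$ there is $e_i\in E_s$ with $\|w_i-e_i\|<\frac14$. The $e_i$ are bounded in a finite-dimensional space, so pass to a limit $e_i\to e$. As $w_i-e_i\to-e$ weakly, $\|e\|\le\frac14$; then $\|w_i\|\le\frac14+\|e_i\|$ gives $1\le\frac12$, a contradiction. Hence $\operatorname{dist}(w_i,E_s)\ge\frac14$ for large $i$. By Hahn–Banach the hypothesis of Lemma 10.1 holds with $y_i=0$, $v_i=w_i$, $\delta=\frac18$. By (ii), $K\ge\theta_j/16$ for all even $j$, a contradiction. $\square$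

## 11. Dependent sequences

Suppose $T:N\to D$ moves the $y_i$ uniformly away from their multiples. Even nodes $\eta_i$ as in Lemma 10.1, with $v_i=Ty_i$, see averages $Tz_i$ and hardly see $z_i$. String such $\eta_i$ along a chain of odd type $J$. Its last node sees $\sum Tz_i$ with size about $\theta_J$. For a contradiction we need $\|\sum z_i\|$ much smaller than $\theta_J$; this is the next estimate. It works because a node of type $J$ that could see $\sum z_i$ strongly must follow our code. While it follows it, it meets $z_i(\eta_i)\approx0$; after it leaves our chain, its types no longer match ours.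

**Proposition 11.1.** Let $(x_k)$ be $\kappa$-good, $J$ odd. Suppose given, for $i=1,\dots,b$: finite nonempty index sets $A^{(1)}<\dots<A^{(b)}$, nodes $\eta_i$ of even type $j_i$, integers $L_1<\dots<L_b$, $0=p_0<p_1<\dots<p_b$ and nodes $\xi_i=(p_i,J,\xi_{i-1},\lambda_i,e_{\eta_i}^*)$, $\xi_0=\varnothing$ (so $j_1=\sigma(\varnothing_J)$, $j_i=\sigma(\xi_{i-1})$), with

* (D1) $p_{i-1}<L_i\le\mathrm{lo}(k)$ and $\mathrm{hi}(k)<p_i$ for $k\in A^{(i)}$;
* (D2) $\{1,\dots,b\}=\tau_1\cup\dots\cup\tau_{n_J}$, successive, $\{L_i:i\in\tau_l\}\in\mathcal S$;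
* (D3) $A^{(i)}=\bigcup_{l\le n_{j_i}}A_l^{(i)}$, successive small sets; $z_i=\theta_{j_i}^{-1}\sum_{k\in A^{(i)}}x_k$; $|z_i(\eta_i)|\le2^{-i}$.

Then $\|\sum_{i\le b}z_i\|\le128\,\kappa\,n_J^{\varepsilon_J}$.

*Proof.* **Step 1: collect size information.** The $j_i$ are distinct ($\sigma$ is injective) and $\ge\varrho_J>J$, so $\sum_i2^{-j_i}\le2\cdot2^{-\varrho_J}\le2/\theta_J$ and $\theta_{j_i}\ge\theta_J$. For a set $K\subset A^{(i)}$ of the form interval $\cap\,A^{(i)}$ that meets $k\ge1$ of the $A_l^{(i)}$, Lemmas 8.1 and 8.2 and $\theta_jm_j=n_j$ give, with $j=j_i$,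
$$\Big\|\theta_j^{-1}\sum_{k'\in K}x_{k'}\Big\|\le\kappa\Big(\frac{2k^{\varepsilon_j}}{\theta_j}+\frac{64k}{n_j}\Big)\le66\kappa;\qquad\Big\|\theta_j^{-1}\sum_{k'\in K}x_{k'}\Big\|\le\frac{2\kappa}{\theta_j}\ \text{ if }K\subset A_l^{(i)}. \tag{11.1}$$
Let $\mathcal A=\bigcup A^{(i)}$ and $c_k=1/\theta_{j_i}$ for $k\in A^{(i)}$. A *segment* is a nonempty set $K=I\cap\mathcal A$ with $I$ an interval. Put $z_K=\sum_{k\in K}c_kx_k$, and let $\omega(K)$ be the number of $l$ such that $K$ meets $A^{(i)}$ for some $i\in\tau_l$. Put $\varepsilon=\varepsilon_J$, $q=\max_K\|z_K\|/(\kappa\,\omega(K)^\varepsilon)$ over all segments, and $q'=\max(q,128)$.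

**Step 2: apply the basic inequality and split.** Fix a segment $K$, $n=\omega(K)$, and a node $\gamma$ of type $h$ with chain data $(\xi_r',p_r',\lambda_r',g_r')$. Let $K_r=\{k\in K:p'_{r-1}\le\mathrm{hi}(k)<p'_r\}$; nonempty $K_r$ are segments. By (8.1),
$$|z_K(\gamma)|\le\kappa/\theta_J+\sum_r\lambda_r'|g_r'(z_{K_r})|. \tag{11.2}$$
Call $r$ with $K_r\ne\emptyset$ *single* if $K_r$ meets exactly one $A^{(i)}$ (write $r\in R_1(i)$), otherwise *multi*. Let $\Sigma^1,\Sigma^2$ be the sums of $\lambda_r'\|z_{K_r}\|$ over single, respectively multi, $r$.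

**Step 3: bound $\Sigma^1$, where only one average $z_i$ is involved.** Fix $i$, $j=j_i$. Group $r\in R_1(i)$ by the $l'$ with $\min K_r\in A^{(i)}_{l'}$; the group $R_{l'}$ has $\lambda'(R_{l'})\le4/m_h$ by (8.2). If $r\in R_{l'}$ is not the maximum $r_{l'}$ of the group, then $K_r\subset A_{l'}^{(i)}$. Let $k_{l'}\ge1$ be the number of sets $A_1^{(i)},A_2^{(i)},\dots$ met by $K_{r_{l'}}$; by (3.2), $\sum k_{l'}\le2n_j$.

* $h<j$: non-maximal $r$ contribute $\le2\kappa\theta_h/\theta_j\le2\kappa2^{-j}$ by (C2) and (7.3). For the maximal ones, (7.5) and (7.4) give $\sum\lambda'_{r_{l'}}k_{l'}^{\varepsilon_j}\le8^{\varepsilon_j}\frac1{100}n_j^{\varepsilon_j}$, so by (7.2) the first terms in (11.1) give $\le\kappa2^{-j}$. The second terms give $64\kappa\sum\frac{k_{l'}}{n_j}\lambda'_{r_{l'}}\le128\kappa\max_{r\in R_1(i)}\lambda'_r$.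
* $h>j$: each $r\in R_{l'}$ has $\|z_{K_r}\|\le\kappa(2k_{l'}^{\varepsilon_j}/\theta_j+64k_{l'}/n_j)$, so the total is $\le\frac{4\kappa}{m_h}\big(\frac{4n_j}{\theta_j}+128\big)\le\frac{528\kappa n_j}{m_h}\le\kappa2^{-h}\le\kappa2^{-j}$, since $m_h\ge2^{h+19}n_{h-1}^3\ge2^{h+19}n_j^3$ by (7.1).
* $h=j$ (at most one $i$): in the same way the total is $\le\frac{4\kappa}{m_h}\big(\frac{4n_h}{\theta_h}+128\big)=16\kappa+\frac{512\kappa}{m_h}\le32\kappa$.

The terms $128\kappa\max\lambda_r'$ must be summed over $i$. For $i$ with $h<j_i$ and $R_1(i)\ne\emptyset$ let $r_i\in R_1(i)$ maximize $\lambda_r'$, and let $\mu_l'=\sum\lambda'_{r_i}$ over such $i\in\tau_l$. The $r_i$ increase strictly with $i$, and $p'_{r_i}>\mathrm{hi}(k)>\mathrm{lo}(k)\ge L_i$ for $k\in K_{r_i}\subset A^{(i)}$. So by (D2), heredity, spreading and (C1), $\mu_l'\le2/m_h$; also $\sum\mu_l'\le\theta_h$. Altogether, writing $\mathbf 1_h=1$ if $h\in\{j_1,\dots,j_b\}$ and $\mathbf 1_h=0$ otherwise,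
$$\Sigma^1\le\kappa\Big[32\cdot\mathbf 1_h+3\sum_i2^{-j_i}\Big]+128\kappa\sum_l\mu_l'. \tag{11.3}$$

**Step 4: bound $\Sigma^2$, recursively.** For multi $r$ let $i^-(r)$ be the first $i$ with $A^{(i)}\cap K_r\ne\emptyset$. If $r<r'$ are multi, $K_r$ contains an element of some $A^{(i)}$ with $i>i^-(r)$, so $i^-(r')>i^-(r)$. Group by the $l$ with $i^-(r)\in\tau_l$. As $p'_r>L_{i^-(r)}$, each group has $\mu_l'':=\lambda'(\text{group})\le2/m_h$, and $\sum\mu_l''\le\theta_h$. A non-maximal member $r$ of the group has $\omega(K_r)=1$, because $K_r$ lies between elements of sets $A^{(i)}$, $i\in\tau_l$. The maximal member has $\omega(K_r)=:k_l\ge1$, and $\sum k_l\le2n$ by (3.2), applied to the sets $\bigcup_{i\in\tau_l}A^{(i)}\cap K$. So $\Sigma^2\le q'\kappa\sum\mu_l''k_l^\varepsilon$.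

Set $k_l=1$ for blocks met by $K$ with no multi $r$, so that $\sum k_l\le3n$ over the $n$ blocks met. Using $q'\ge128$ and $3\sum2^{-j_i}\le6/\theta_J$,
$$\Sigma^1+\Sigma^2\le\kappa\big[32\cdot\mathbf 1_h+6/\theta_J\big]+q'\kappa\sum_l(\mu_l'+\mu_l'')k_l^\varepsilon. \tag{11.4}$$

**Step 5: types $h<J$.** Then $h\notin\{j_i\}$ and $\varepsilon_J\ge\varepsilon_{h+1}$. By (7.5) with $M=4/m_h$, $\Theta=2\theta_h$, $k=3n$, and (7.4), the last sum is $\le12^\varepsilon2^{1-\varepsilon}\frac1{100}n^\varepsilon\le n^\varepsilon/8$. So $|z_K(\gamma)|\le7\kappa+q'\kappa n^\varepsilon/8$.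

**Step 6: types $h>J$.** The last sum is $\le\frac4{m_h}3n\le12n_J/m_{J+1}\le2^{-16}/n_J\le2^{-16}/\theta_J$. So $|z_K(\gamma)|\le39\kappa+q'\kappa2^{-16}$, and
$$\text{if }h\notin\{j_1,\dots,j_b\},\ \text{ then }\ |z_K(\gamma)|\le\kappa(7+q'2^{-16})/\theta_J. \tag{11.5}$$

**Step 7: type $h=J$, where the code is used.** Here $g_r'=e^*_{\eta_r'}$. Let $r^*\ge0$ be maximal with $\xi'_{r^*}=\xi_{r^*}$; then $\xi_r'=\xi_r$, $p_r'=p_r$, $\eta_r'=\eta_r$ for $1\le r\le r^*$. We bound the terms $\lambda'_r|z_{K_r}(\eta_r')|$ of (11.2).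

* $r\le r^*$: (D1) gives $K_r=K\cap A^{(r)}$. If $A^{(r)}\subset K$, the term is $\le|z_r(\eta_r)|\le2^{-r}$; total $\le\kappa$. At most two $A^{(r)}$ meet $K$ without being contained in it; by (11.1) these give $\le2\cdot\frac2{m_J}66\kappa\le9\kappa$.
* $r=r^*+1$: $\eta_r'$ has type $>J$, so by Step 6 (applied to $K_r$ and $\eta_r'$) the term is $\le\frac2{m_J}(39\kappa+q'\kappa2^{-16})\le3\kappa+q'\kappa2^{-16}$.
* $r\ge r^*+2$: $\eta'_r$ has type $\sigma(\xi'_{r-1})>J$. Moreover $\xi'_{r-1}\notin\{\xi_1,\dots,\xi_b\}$: if $\xi'_{r-1}=\xi_s$, comparing chain lengths gives $s=r-1$, so $r-1\le r^*$. By injectivity of $\sigma$ the type $\sigma(\xi'_{r-1})$ is not among the $j_i$, so (11.5) gives $|z_{K_r}(\eta_r')|\le\kappa(7+q'2^{-16})/\theta_J$; by (C2) these terms sum to $\le7\kappa+q'\kappa2^{-16}$.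

Adding $\kappa/\theta_J\le\kappa$, $|z_K(\gamma)|\le21\kappa+q'\kappa2^{-15}$.

**Step 8: close the recursion.** In all cases $\|z_K\|\le\kappa n^\varepsilon(39+q'/8)$, so $q\le39+q'/8$. If $q>128$, then $q'=q$ and $q<45$, a contradiction. Thus $q\le128$; take $K=\mathcal A$ and use $\omega(\mathcal A)\le n_J$. $\square$

## 12. Operators from $N$ to $D$

**Proposition 12.1.** Let $T:N\to D$ be an operator and $(y_i)$ (non-trivial) units of a $\kappa$-good sequence. Then $\operatorname{dist}(Ty_i,\mathbb Ky_i)\to0$.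

*Proof.* Suppose, passing to a subsequence of units, $\operatorname{dist}(Ty_i,\mathbb Ky_i)\ge9\delta$ with $0<\delta\le1$. By Lemma 8.1, $Ty_i\to0$ weakly.

**Step 1: separate also from $E_s$, so that Lemma 10.1 applies.** *Claim: for each $s$, $\operatorname{dist}(Ty_i,\mathbb Ky_i+E_s)\ge2\delta$ for large $i$.* Otherwise for infinitely many $i$, $\|Ty_i-a_iy_i-e_i\|<2\delta$ with $e_i\in E_s$. Let $\rho_s:D\to C\oplus_\infty\ell_\infty(\Gamma_s)$ be the restriction. We have $\|e\|\le2\|\rho_se\|$ on $E_s$ by (7.10), and $\rho_sy_i=0$ for large $i$. So $(e_i)$ is bounded, and along a subsequence $e_i\to e\in E_s$. Take a norm-one $\psi$ with $\psi(\rho_se)=\|\rho_se\|$. Since $\psi\rho_sTy_i\to0$,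
$$\|e\|/2\le\|\rho_se\|=\lim|\psi(\rho_sTy_i-\rho_se_i)|\le2\delta.$$
Then $\|Ty_i-a_iy_i\|\le2\delta+4\delta+o(1)<9\delta$ for some $i$, a contradiction.

By Hahn–Banach, Lemma 10.1 applies with $v_i=Ty_i$.

**Step 2: build a dependent sequence.** Fix $J$ odd and run the rule of Lemma 5.1 for $n_J$ blocks. At step $i$, given $p_1<\dots<p_{i-1}$, nodes $\xi_1,\dots,\xi_{i-1}$, and $a_i,L_i$, let $j_i=\sigma(\xi_{i-1})$ ($\sigma(\varnothing_J)$ if $i=1$) and $s_i=\max(p_{i-1},j_i,i+4)$. Apply Lemma 10.1 with $j=j_i$, $s=s_i$, $L=L_i$. We obtain a node $\eta_i$, a set $A^{(i)}=\bigcup_lA_l^{(i)}$ (the union of the sets $U$ used), and $z_i=\theta_{j_i}^{-1}\sum_{k\in A^{(i)}}x_k$ with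
$$e^*_{\eta_i}|_{E_{s_i}}=0,\quad|z_i(\eta_i)|\le2^{-s_i}\le2^{-i},\quad\operatorname{Re}(Tz_i)(\eta_i)\ge\delta/2,\quad|Tz_i|\le\delta2^{-s_i-5}\text{ on }\Gamma_{s_i},$$
and $\mathrm{lo}(k)\ge L_i$ on $A^{(i)}$. Choose $q_i$ and $v_i'\in E_{q_i}$ with $\|v_i'-Tz_i\|\le\delta2^{-i-5}$, then
$$p_i>\max\big(\operatorname{rank}\eta_i,\ q_i,\ s_i,\ L_i,\ J,\ \mathrm{hi}(k)\ (k\in A^{(i)})\big),$$
$\lambda_i=2^{-p_i}\lfloor2^{p_i}a_i/m_J\rfloor$, and $\xi_i=(p_i,J,\xi_{i-1},\lambda_i,e^*_{\eta_i})$. This is a node: $e^*_{\eta_i}$ vanishes on $E_{p_{i-1}}\subset E_{s_i}$; $\eta_i\in\Gamma_{p_i-1}$ has the required type; and (C1)–(C3) follow from Lemma 5.1 exactly as in Lemma 10.1. Let $b$ be the last step. Then (D1)–(D3) hold, and $A^{(i-1)}<A^{(i)}$ because $\mathrm{hi}(k)<p_{i-1}<L_i\le\mathrm{lo}(k')$ for $k\in A^{(i-1)}$, $k'\in A^{(i)}$. By Proposition 11.1 and (7.2),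
$$\Big\|\sum z_i\Big\|\le128\kappa n_J^{\varepsilon_J}\le128\kappa2^{-J}\theta_J. \tag{12.1}$$

**Step 3: the last node sees $\sum Tz_i$.** By (7.8), since $q_i<p_i$, $v_i'(\xi_b)=v_i'(\xi_{i-1})+\lambda_iv_i'(\eta_i)$. Here $|v_i'(\xi_{i-1})|\le\delta2^{-i-4}$, as $\xi_{i-1}\in\Gamma_{s_i}$ or $\xi_{i-1}=\varnothing$, and $\operatorname{Re}v_i'(\eta_i)\ge\frac{15}{32}\delta$. So $\operatorname{Re}(Tz_i)(\xi_b)\ge\frac{15}{32}\delta\lambda_i-\delta2^{-i-3}$. As $p_i>i+4$, $\sum\lambda_i\ge\theta_J-\sum2^{-p_i}\ge\theta_J-\frac14$. With (12.1),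
$$\|T\|\,128\kappa2^{-J}\theta_J\ge\operatorname{Re}\Big(T\sum z_i\Big)(\xi_b)\ge\tfrac{15}{32}\delta\big(\theta_J-\tfrac14\big)-\tfrac\delta8\ge\tfrac\delta4\theta_J,$$
the last step because $\theta_J\ge2$. Letting $J\to\infty$ through odd integers gives a contradiction. $\square$

**Corollary 12.2.** For every operator $T:N\to D$ there is a scalar $\lambda$ with $(T-\lambda\iota)x_k\to0$ for every $1$-good $(x_k)$, $\iota:N\to D$ being the inclusion.

*Proof.* **Step 1: scalars along each sequence.** For $1$-good $(x_k)$ with $\inf\|x_k\|>0$, Proposition 12.1 with $y_i=x_i$ gives bounded $\lambda_k$ with $Tx_k-\lambda_kx_k\to0$.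

**Step 2: all limit points agree.** Let $(x_k'),(\lambda_k')$ be another such pair, possibly with $(x_k')=(x_k)$, and suppose $\lambda_k\to\lambda$, $\lambda_k'\to\lambda'$ along subsequences. Interleave further subsequences with successive rank intervals into $X_{2i-1}=x_{k_i}$, $X_{2i}=x'_{k_i'}$; each chain meets at most one support from each of the two sequences, so $(X_i)$ is $2$-good. Proposition 12.1 applied to the units $y_i=X_{2i-1}+X_{2i}$ gives $\mu_i$ with
$$(\lambda-\mu_i)X_{2i-1}+(\lambda'-\mu_i)X_{2i}\to0.$$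
Let $m$ be the upper rank bound of $X_{2i-1}$. On $\Gamma_m$, $X_{2i}$ vanishes and $X_{2i-1}=u_{k_i}$, where $\|u_{k_i}\|\ge\|x_{k_i}\|/2$ is bounded below. So $\mu_i\to\lambda$, and then $(\lambda'-\lambda)X_{2i}\to0$ gives $\lambda'=\lambda$. Sequences as in Step 1 exist (the example in Section 8 has $\|x_k\|\ge1$); call the common limit point $\lambda$.

**Step 3: all $1$-good sequences.** If $(T-\lambda\iota)x_k\not\to0$ for some $1$-good sequence, a subsequence satisfies $\inf\|(T-\lambda\iota)x_k\|>0$, hence also $\inf\|x_k\|>0$. By Steps 1 and 2, $\lambda_k\to\lambda$ for it, so $(T-\lambda\iota)x_k\to0$ along it, a contradiction. $\square$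

## 13. Operators on the fiber product

**Proof of sufficiency in Theorem 1.** Let $X$ be the fiber product (1.1) for the $Q$ of Proposition 6.2 and the $D$, $q_D$, $N$ of Section 7. It is separable, infinite-dimensional (it contains $N$), and contains $Y$. We identify $Y$ and $N$ with the kernels in (1.2) and write $\iota_X:N\to X$ for the inclusion, so $\pi_D\iota_X=\iota$.

**Step 1: $X$ is $c_0$-free.** Let $(e_i)\subset X$ be equivalent to the $c_0$-basis. By (3.1) and Lemma 10.2, $\pi_D$ restricted to its closed span is compact, and $e_i\to0$ weakly, so $\|\pi_De_i\|\to0$. Since $\pi_D$ is onto, $\operatorname{dist}(e_i,\ker\pi_D)\to0$ by the open mapping theorem. A subsequence with summably small distances can be perturbed into $\ker\pi_D\cong Y$, giving $c_0\hookrightarrow Y$, a contradiction.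

**Step 2: find $\lambda$.** Let $T:X\to X$ and $S=T|_N:N\to X$. By Corollary 12.2 applied to $\pi_DS:N\to D$ there is $\lambda$ such that $S'=S-\lambda\iota_X$ satisfies $\pi_DS'x_k\to0$ for every $1$-good $(x_k)$.

**Step 3: $S'x_k\to0$ for every $1$-good $(x_k)$; here the choice of $\alpha$ is used.** Otherwise pass to a subsequence with $\|S'x_k\|\ge2\delta_0>0$. Since $\pi_D$ is onto with kernel $Y$, $\operatorname{dist}(S'x_k,Y)\to0$. So, after passing to a further subsequence and reindexing, there are $y_k\in Y$ with $\|S'x_k-y_k\|\le\min(2^{-k},\delta_0)$, hence $\|y_k\|\ge\delta_0$. We still have $\mathrm{hi}(k)\ge k$. For $F\in S_\alpha=\mathcal S$ the set $\{\mathrm{hi}(k):k\in F\}$ is in $\mathcal S$ by spreading, so $F$ is small by heredity, and $\|\sum_F\pm x_k\|\le2$ by Lemma 8.1 with $\kappa=1$. Therefore $\|\sum_F\pm y_k\|\le2\|S'\|+1$ for all $F\in S_\alpha$ and all signs. This contradicts Lemma 4.2.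

**Step 4: extend $S'$ to a compact operator on $X$.** By Lemma 9.2, $\|S'(I-P_n)\|\to0$. Let $\tilde P_n:X\to N$, $\tilde P_nx=i_n(0,(\pi_Dx)|_{\Gamma_n})$. It has finite rank, $\|\tilde P_n\|\le2$, $\tilde P_n|_N=P_n$, and $P_n\tilde P_{n'}=\tilde P_n$ for $n\le n'$. Choose $\nu_1<\nu_2<\cdots$ with $\|S'(I-P_{\nu_l})\|\le2^{-l}$. Then
$$\|S'\tilde P_{\nu_{l+1}}-S'\tilde P_{\nu_l}\|=\|S'(I-P_{\nu_l})\tilde P_{\nu_{l+1}}\|\le2^{1-l}.$$
So $\tilde K=\lim_lS'\tilde P_{\nu_l}$ exists in operator norm; it is compact, and $\tilde K|_N=\lim S'P_{\nu_l}=S'$.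

**Step 5: factor what is left through $Q$.** The operator $T-\lambda I-\tilde K$ vanishes on $N=\ker\pi_Q$, and $\pi_Q$ is onto, so it equals $B\pi_Q$ for some operator $B:Q\to X$. As $X$ is $c_0$-free by Step 1, $B$ is compact by Proposition 6.2. Therefore $T=\lambda I+(\tilde K+B\pi_Q)$ is a scalar plus a compact operator.

So $X$ has very few operators and contains $Y$. Together with the necessity proved in Section 2, this proves Theorem 1, and the conjectured statement is true. $\square$

## 14. Separability of $X^*$ and the equivalence in Theorem 2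

**Proof of Theorem 2.** (a)⇒(b): let $X$ be the space of Section 13. It contains $N$, and $X/N\cong Q$ through $\pi_Q$. By Proposition 6.2, $Q^*$ is separable; by Corollary 9.3, $N^*$ is separable. By the last fact in the list of Section 3, $X^*$ is separable.

(b)⇒(a): if $Y$ embeds in $X$, then $Y^*$ is isomorphic to a quotient of $X^*$ by Hahn–Banach, so it is separable. $Y$ is $c_0$-free by the necessity part of Theorem 1, proved in Section 2. $\square$
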